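\title{The cost of placing every vertex after its parent in a linear arrangement of a weighted tree}

\begin{abstract}
A linear arrangement places the $n$ vertices of an edge-weighted tree at the positions $1,\dots,n$, and its cost is the weighted sum of the edge lengths. Root the tree at an arbitrary vertex and require every vertex to lie to the right of its parent. We prove that this requirement raises the optimal cost by a factor of at most $2-1/\lceil n/2\rceil$, which confirms a conjectured factor of $2$. The constant is best possible for every $n\ge 2$, and we determine all cases of equality for positive weights. A minimax argument gives a weight-free version: for every arrangement there is a random parent-respecting arrangement that stretches each edge, in expectation, by at most the same factor.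
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $T=(V,E)$ be a tree with $n=|V|$ vertices and edge weights $w\colon E\to\mathbb{R}_{\ge 0}$. A \emph{linear arrangement} of $T$ is a bijection $\sigma\colon V\to\{1,\dots,n\}$. Its \emph{cost} is the weighted total edge length
\[
c(\sigma,w)=\sum_{\{u,v\}\in E} w(\{u,v\})\,|\sigma(u)-\sigma(v)|,
\]
and the minimum linear arrangement problem asks for $\mathrm{OPT}(T,w)=\min_\sigma c(\sigma,w)$.

Root $T$ at a vertex $r$ and let $p(v)$ be the parent of $v\neq r$. An arrangement $\tau$ is \emph{parent-respecting} if $\tau(p(v))<\tau(v)$ for all $v\ne r$. Since following parents from any vertex leads to $r$, such an arrangement has $\tau(r)=1$. Let $\mathrm{OPT}_r(T,w)$ be the minimum cost of a parent-respecting arrangement; it is at least $\mathrm{OPT}(T,w)$. Adolphson and Hu gave an algorithm that computes an optimal parent-respecting arrangement of a rooted weighted tree, so the ratio of the two optima measures how well its output solves the unconstrained problem. Conjecture~3.3 of \cite{mla} states that for every tree with positive weights and every root,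
\begin{equation}\label{eq:conj}
\mathrm{OPT}_r(T,w)\le 2\,\mathrm{OPT}(T,w).
\end{equation}

\subsection*{Paths and stars}
For a path rooted at an end the natural order is parent-respecting and gives every edge length $1$, so the constraint costs nothing. The opposite extreme is the star with unit weights, rooted at its center. A parent-respecting arrangement puts the leaves at distances $1,\dots,n-1$ from $r$, so $\mathrm{OPT}_r=\binom n2$. An unconstrained arrangement can use both sides of $r$, but no more than that. For any tree and any arrangement $\sigma$, let $d_{(1)}\le\dots\le d_{(n-1)}$ be the sorted values of $d_\sigma(v)=|\sigma(v)-\sigma(r)|$, $v\ne r$. At most $2j$ non-root vertices lie within distance $j$ of $r$, so $i\le 2d_{(i)}$, that is,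
\begin{equation}\label{eq:dist}
d_{(i)}\ge\lceil i/2\rceil\qquad(1\le i\le n-1),
\end{equation}
with equality for all $i$ when $r$ is in a middle position. Hence the star has $\mathrm{OPT}=\sum_{i=1}^{n-1}\lceil i/2\rceil$. For $n=2m$ this sum is $2(1+\dots+(m-1))+m=m^2$, while $\binom n2=m(2m-1)$. For $n=2m-1$ it is $2(1+\dots+(m-1))=m(m-1)$, while $\binom n2=(m-1)(2m-1)$. In both cases $m=\lceil n/2\rceil$, and with
\[
R_n=2-\frac1{\lceil n/2\rceil}\qquad(n\ge1)
\]
we obtain
\begin{equation}\label{eq:star}
\sum_{i=1}^{n-1} i=R_n\sum_{i=1}^{n-1}\lceil i/2\rceil .
\end{equation}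
So the star has ratio exactly $R_n$ for $n\ge2$, and no constant below $2$ can serve in \eqref{eq:conj} for all $n$. The sequence $R_n$ is nondecreasing and less than $2$, with $R_{2m-1}=R_{2m}<R_{2m+1}$; in particular $R_{n-2}<R_n$ for $n\ge3$.

\subsection*{Folding, and why it is not a proof}
There is also a reason to expect that $2$ suffices: one can fold an arrangement $\sigma$ at the root. Put $k(v)=2d_\sigma(v)-1$ if $v$ is to the left of $r$, put $k(v)=2d_\sigma(v)$ if $v$ is to the right, and put $k(r)=0$. The values $k(v)$ are distinct integers with $|k(u)-k(v)|\le2|\sigma(u)-\sigma(v)|$: on the same side of $r$ this is an equality, for $u=r$ it reads $k(v)\le 2d_\sigma(v)$, and on opposite sides the left-hand side is at most $2|d_\sigma(u)-d_\sigma(v)|+1\le 2(d_\sigma(u)+d_\sigma(v))$. Listing the vertices by increasing $k$ therefore puts $r$ first and at most doubles every edge. The folded arrangement is parent-respecting if each vertex is farther from $r$ in $\sigma$ than its parent is. An optimal arrangement need not have this property.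

\begin{example}\label{ex:Y}
For $t\ge0$ let $Y_t$ be the tree on $\{r,a,b,c\}$ with edges $ra$ of weight $t$ and $ab$, $ac$ of weight $1$, rooted at $r$. The parent-respecting arrangements are $r\,a\,b\,c$ and $r\,a\,c\,b$, so $\mathrm{OPT}_r=t+3$. The tree is a star with center $a$; by \eqref{eq:dist}, applied with $a$ in the role of the root, the best possible edge lengths are $1,1,2$, and the length $2$ goes to a lightest edge. So $\mathrm{OPT}=t+2+\min(t,1)$. For $t<1$ every optimal arrangement has $b$ and $c$ adjacent to $a$, hence a child of $a$ between $r$ and $a$, as in $r\,b\,a\,c$. Folding at $r$ leaves the order of distances from $r$ unchanged and does not bring $a$ before $b$.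
\end{example}

In $Y_t$ with small $t$ the loss is caused by a star centered at $a$ rather than at $r$. The proof below separates the loss at the root from the losses deeper in the tree and handles the latter by induction.

\subsection*{Results}
For $v\in V$ let $D(v)$ be the set of descendants of $v$, including $v$. For $v\ne r$ write $w(v)=w(\{v,p(v)\})$ for the weight of the edge above $v$. A \emph{branch} is a set $D(c)$ with $c$ a child of $r$, and a \emph{leaf} is a non-root vertex without children.

\begin{theorem}\label{thm:main}
For every tree $T$ on $n$ vertices with weights $w\ge0$ and every root $r$,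
\[
\mathrm{OPT}_r(T,w)\le R_n\,\mathrm{OPT}(T,w).
\]
In particular \eqref{eq:conj} holds, and it is strict if $n\ge2$ and all weights are positive.
\end{theorem}

\begin{theorem}\label{thm:equality}
The constant $R_n$ in Theorem~\ref{thm:main} cannot be lowered for any $n\ge2$. For $n\ge3$ and positive weights, $\mathrm{OPT}_r(T,w)=R_n\,\mathrm{OPT}(T,w)$ holds if and only if there are a partition $V\setminus\{r\}=G_1\cup G_2$ and a number $\alpha>0$ with the following two properties.
\begin{itemize}
\item[(E1)] Each of $G_1,G_2$ is a union of branches, $|G_1|=\lfloor\frac{n-1}2\rfloor$ and $|G_2|=\lceil\frac{n-1}2\rceil$.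
\item[(E2)] Either $w(v)=\alpha|D(v)|$ for all $v\ne r$; or $n$ is even and there are a leaf $x\in G_2$ and a number $\delta$ with $0<\delta<\alpha$ such that, for all $v\ne r$, $w(v)=\alpha|D(v)|-\delta$ if $x\in D(v)$ and $w(v)=\alpha|D(v)|$ otherwise.
\end{itemize}
\end{theorem}

For $n=2$ one has $R_2=1$, and equality always holds.

\begin{theorem}\label{thm:random}
For every tree $T$ on $n$ vertices, every root $r$ and every arrangement $\sigma$, there is a random parent-respecting arrangement $\tau$ with
\[
\mathbb{E}\bigl[\tau(v)-\tau(p(v))\bigr]\le R_n\,|\sigma(v)-\sigma(p(v))|\qquad\text{for every } v\ne r.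
\]
\end{theorem}

Section~\ref{sec:traffic} treats a class of weights for which both optima can be bounded explicitly and compared as for a star. Section~\ref{sec:blocks} splits arbitrary weights into weights of this class and remainders on smaller subtrees, and Section~\ref{sec:main} carries out the induction. Sections~\ref{sec:equality} and~\ref{sec:random} prove Theorems~\ref{thm:equality} and~\ref{thm:random}.

\section{Edge weights as traffic toward the root}\label{sec:traffic}

Fix $T$ and $r$ with $n\ge2$. For a function $f\colon V\setminus\{r\}\to\mathbb{R}$ write $f(S)=\sum_{u\in S}f(u)$. Imagine that each vertex $u\ne r$ sends $f(u)$ units of traffic to the root along the tree. The edge above $v$ lies on the path from $u$ to $r$ exactly when $u\in D(v)$, so it carries the load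
\[
w_f(v)=f(D(v)).
\]
Let $\ell_\sigma(u)$ be the sum of the lengths $|\sigma(y)-\sigma(p(y))|$ of the edges on the path from $u$ to $r$. Exchanging the order of summation gives
\begin{equation}\label{eq:traffic}
c(\sigma,w_f)=\sum_{u\ne r}f(u)\,\ell_\sigma(u).
\end{equation}
By the triangle inequality $\ell_\sigma(u)\ge d_\sigma(u)$, with equality exactly when all steps $\sigma(y)-\sigma(p(y))$ along the path have the same sign. Call $\sigma$ \emph{outward} if this holds for every $u\ne r$. A parent-respecting arrangement $\tau$ is outward, with $\ell_\tau(u)=\tau(u)-1$. For outward arrangements \eqref{eq:traffic} is the cost of a star centered at $r$ with weights $f(u)$, and this is why the star governs the problem.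

Every weight function is a load. Put
\[
q(v)=w(v)-\sum_{c\text{ child of }v}w(c)\qquad(v\neq r).
\]
In the sum $q(D(v))$ each $w(u)$ with $u\in D(v)$ occurs once with a plus sign, and each $w(u)$ with $u\in D(v)\setminus\{v\}$ occurs once with a minus sign, in $q(p(u))$. Therefore
\begin{equation}\label{eq:telescope}
q(D(v))=w(v),\qquad\text{that is,}\qquad w=w_q.
\end{equation}
The function $q$ may take negative values even when $w$ is positive.

For $f\ge0$ let $f_{(1)}\ge\dots\ge f_{(n-1)}$ be its sorted values and define the one-sided and two-sided star values
\[
U(f)=\sum_{i=1}^{n-1}f_{(i)}\,i,\qquad L(f)=\sum_{i=1}^{n-1}f_{(i)}\lceil i/2\rceil .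
\]
We use the rearrangement inequality in this form: if $f,d$ are real functions on a set of size $m$, with sorted values $f_{(1)}\ge\dots\ge f_{(m)}$ and $d_{(1)}\le\dots\le d_{(m)}$, then $\sum_u f(u)d(u)\ge\sum_i f_{(i)}d_{(i)}$. The inequality is strict if there are $x,y$ with $f(x)<f(y)$ and $d(x)<d(y)$, since exchanging the values $d(x)$ and $d(y)$ lowers the left side by $(f(y)-f(x))(d(y)-d(x))>0$ and leaves the right side unchanged.

\begin{lemma}\label{lem:star}
Let $f\ge0$ on $V\setminus\{r\}$.
\begin{itemize}
\item[(a)] Every parent-respecting $\tau$ satisfies $c(\tau,w_f)\ge U(f)$, with equality if $\tau$ lists the non-root vertices in order of nonincreasing $f$.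
\item[(b)] Every arrangement $\sigma$ satisfies $c(\sigma,w_f)\ge L(f)$.
\item[(c)] If $f>0$ and $c(\sigma,w_f)=L(f)$, then $\sigma$ is outward, the two sides of $r$ in $\sigma$ contain $\lfloor\frac{n-1}2\rfloor$ and $\lceil\frac{n-1}2\rceil$ vertices, and $f(x)<f(y)$ implies $d_\sigma(x)\ge d_\sigma(y)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:traffic}, $c(\tau,w_f)=\sum_u f(u)(\tau(u)-1)$, and the numbers $\tau(u)-1$ are $1,\dots,n-1$ in some order. The rearrangement inequality gives the bound. If the vertex in position $i+1$ has value $f_{(i)}$ for each $i$, the sum is $U(f)$.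

(b) By \eqref{eq:traffic}, the triangle inequality, the rearrangement inequality and \eqref{eq:dist},
\[
c(\sigma,w_f)=\sum_u f(u)\ell_\sigma(u)\ge\sum_u f(u)d_\sigma(u)\ge\sum_i f_{(i)}d_{(i)}\ge\sum_i f_{(i)}\lceil i/2\rceil .
\]
The first and the last inequality use $f\ge0$.

(c) All three inequalities are now equalities. Since $f>0$, the first gives $\ell_\sigma(u)=d_\sigma(u)$ for all $u$, and the last gives $d_{(i)}=\lceil i/2\rceil$ for all $i$. The largest distance $d_{(n-1)}=\lceil\frac{n-1}2\rceil$ is the number of vertices on the larger side of $r$, and the other side holds the remaining $\lfloor\frac{n-1}{2}\rfloor$. The last claim is the equality condition in the rearrangement inequality.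
\end{proof}

To compare $U(f)$ with $L(f)$ we write the sorted sequence of values as a nonnegative combination of sequences $1,\dots,1,0,\dots,0$; a sequence with $k$ ones is a unit star on $k+1$ vertices.

\begin{lemma}\label{lem:UL}
For $f\ge0$ we have $U(f)\le R_n L(f)$. Equality holds if and only if $f_{(1)}=\dots=f_{(n-1)}$ for odd $n$, and if and only if $f_{(1)}=\dots=f_{(n-2)}$ for even $n$.
\end{lemma}

\begin{proof}
Put $f_{(n)}=0$, $a_k=f_{(k)}-f_{(k+1)}\ge0$ and $s_k=\sum_{i=1}^k\lceil i/2\rceil>0$ for $1\le k\le n-1$. Then $f_{(i)}=\sum_{k=i}^{n-1}a_k$, so exchanging sums and using \eqref{eq:star} with $k+1$ in place of $n$ gives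
\[
L(f)=\sum_{k=1}^{n-1}a_k s_k,\qquad U(f)=\sum_{k=1}^{n-1}a_k\sum_{i=1}^k i=\sum_{k=1}^{n-1}a_k R_{k+1}s_k .
\]
Hence $R_nL(f)-U(f)=\sum_k a_k(R_n-R_{k+1})s_k$ is a sum of nonnegative terms, and it vanishes exactly when $a_k=0$ for all $k$ with $R_{k+1}<R_n$. For odd $n$ we have $R_{n-1}<R_n$, so these are the $k\le n-2$. For even $n$ we have $R_{n-1}=R_n$, and $R_{n-2}<R_n$ if $n\ge4$, so these are the $k\le n-3$.
\end{proof}

These two lemmas prove Theorem~\ref{thm:main} when $q$ is nonnegative and does not increase from a non-root vertex to its children. Then listing the non-root vertices by nonincreasing $q$, with ties broken by increasing depth, is parent-respecting, and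
\[
\mathrm{OPT}_r(T,w)\le U(q)\le R_nL(q)\le R_n\,\mathrm{OPT}(T,w).
\]
In $Y_t$ we have $q(a)=t-2$ and $q(b)=q(c)=1$, so this argument applies only for $t\ge3$. For $2\le t<3$ sorting by $q$ puts $a$ after its children, and indeed $U(q)=1+2+3(t-2)$ is smaller than $\mathrm{OPT}_r=t+3$. For $t<2$ the value $q(a)$ is negative, and the triangle inequality in Lemma~\ref{lem:star}(b) points the wrong way.

\section{Blocks of maximal average}\label{sec:blocks}

\subsection*{The repair for $Y_t$}
Let $t\le3$. The vertices $b$ and $c$ ought to come early but must wait for $a$, so we treat $\{a,b,c\}$ as one unit and replace $q$ by its average $\rho=t/3$ over this set. The load $w_\rho$ is $t$ on $ra$ and $t/3$ on $ab$ and $ac$. The remainder $w'=w-w_\rho$ vanishes on $ra$ and equals $1-t/3\ge0$ on $ab$ and $ac$: it is a star on three vertices rooted at its center $a$. The cost is linear in the weights, so for every $\sigma$, by Lemma~\ref{lem:star}(b) and because edges have length at least $1$,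
\[
c(\sigma,w)=c(\sigma,w_\rho)+c(\sigma,w')\ge \tfrac t3(1+1+2)+2\bigl(1-\tfrac t3\bigr),
\]
whereas the arrangement $\tau=r\,a\,b\,c$ has
\[
c(\tau,w)=c(\tau,w_\rho)+c(\tau,w')= \tfrac t3(1+2+3)+3\bigl(1-\tfrac t3\bigr).
\]
The first terms have ratio $R_4=3/2$ and the second terms have ratio $R_3=3/2$, so $\mathrm{OPT}_r\le\frac32\mathrm{OPT}$.

\subsection*{What is needed in general}
For the lower bound any splitting of $w$ into nonnegative parts will do, since each part can be bounded separately. For the upper bound a single parent-respecting arrangement must be good for all parts at once. We therefore look for a partition of $V\setminus\{r\}$ into subtrees, called blocks, and let $\rho$ be the average of $q$ on each block. Because $\rho$ is constant on a block, $c(\tau,w_\rho)$ does not depend on the order inside a contiguously placed block, and this order is free to serve the remainder. Three properties are required: $\rho\ge0$; $\rho$ does not increase away from the root, so that blocks can be sorted by $\rho$; and $w-w_\rho$ is nonnegative and vanishes on edges between blocks. The second property says that appending a lower block to a block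 does not raise its average, and the third will turn out to say that cutting off a lower part does not raise it either. Both hold if each block has the largest average among all candidates with the same top vertex.

\subsection*{Construction}
Fix $w\ge0$ and $n\ge2$. For $b\ne r$, a \emph{piece at $b$} is a set $B\subseteq D(b)$ with $b\in B$ and $p(v)\in B$ for all $v\in B\setminus\{b\}$; these are the subsets of $D(b)$ that contain $b$ and induce a subtree. Start with a queue containing the children of $r$. Remove a vertex $b$ from the queue, choose any piece $B$ at $b$ that maximizes $q(B)/|B|$, and declare $B$ a \emph{block} with \emph{top} $b_B=b$ and \emph{value} $\rho_B=q(B)/|B|$. Add to the queue all vertices outside $B$ whose parent is in $B$. Repeat until the queue is empty.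

At all times the sets $D(b)$, for $b$ in the queue, partition the non-root vertices that are not yet in a block. This holds at the start. It is preserved because $D(b)\setminus B$ is the disjoint union of the sets $D(c)$ for the newly added vertices $c$: since $B$ contains all ancestors within $D(b)$ of its members, $D(c)$ misses $B$, and a vertex $u\in D(b)\setminus B$ lies in $D(c)$ for exactly one such $c$, the last vertex outside $B$ on the path from $u$ up to $b$. Each step assigns at least one vertex, so the procedure ends and the blocks partition $V\setminus\{r\}$. Put $\rho(v)=\rho_B$ for $v\in B$, so that $\rho(B)=q(B)$ for every block, and put $w'=w-w_\rho$.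

In $Y_t$ the pieces at $a$ have averages $t-2$, $(t-1)/2$ and $t/3$ according to their size. For $t<3$ the last is the largest and there is one block $\{a,b,c\}$; for $t>3$ the first is the largest, all blocks are single vertices, and $\rho=q$.

\begin{lemma}\label{lem:blocks}
\leavevmode
\begin{itemize}
\item[(a)] $\rho_B\ge0$ for every block $B$, and $\rho_B>0$ if all weights are positive.
\item[(b)] If the parent of the top of a block $B'$ lies in a block $B$, then $\rho_{B'}\le\rho_B$. Hence $\rho(y)\le\rho(x)$ whenever $y$ is a child of $x\ne r$.
\item[(c)] $w'(v)\ge0$ for all $v\ne r$, and $w'(v)=0$ if $v$ is the top of a block.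
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $D(b_B)$ is a piece at $b_B$, so $\rho_B\ge q(D(b_B))/|D(b_B)|=w(b_B)/|D(b_B)|$ by \eqref{eq:telescope}. This is where the sign of $w$ enters.

(b) The set $B\cup B'$ is a piece at $b_B$, and its average is $(|B|\rho_B+|B'|\rho_{B'})/(|B|+|B'|)$. By the choice of $B$ this is at most $\rho_B$, so $\rho_{B'}\le\rho_B$. A child $y$ of $x\neq r$ is either in the block of $x$ or the top of its own block, which gives the second claim.

(c) Let $B$ be the block of $v$ and $B_v=B\cap D(v)$. Let $B''\ne B$ be a block containing some $u\in D(v)$. The path from $u$ up to $b_{B''}$ lies in $B''$ and so avoids $v$. As $v$ is an ancestor of $u$, the vertex $b_{B''}$ lies below $v$, and $B''\subseteq D(b_{B''})\subseteq D(v)$. Thus $D(v)$ is the disjoint union of $B_v$ and of whole blocks, on each of which $q$ and $\rho$ have the same sum. By \eqref{eq:telescope},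
\[
w'(v)=q(D(v))-\rho(D(v))=q(B_v)-\rho_B|B_v|.
\]
If $v=b_B$, then $B_v=B$ and $w'(v)=0$. Otherwise $B\setminus B_v$ is a piece at $b_B$: it contains $b_B$, and the parent of a vertex outside $D(v)$ is outside $D(v)$. Hence $q(B\setminus B_v)\le\rho_B|B\setminus B_v|$. Subtracting this from $q(B)=\rho_B|B|$ gives $q(B_v)\ge\rho_B|B_v|$.
\end{proof}

If $v$ is not the top of its block, the edge above $v$ lies inside the block; if it is, $w'(v)=0$. So $w'$ lives on the edges inside blocks. Let $w'_B\ge0$ be the restriction of $w'$ to the edges of the subtree $T[B]$ induced on $B$, which we root at $b_B$. Extending each $w'_B$ by zero, we have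
\begin{equation}\label{eq:split}
w=w_\rho+\sum_B w'_B .
\end{equation}
The weights $w'_B$ can vanish even if $w$ is positive: in $Y_3$ the set $\{a,b,c\}$ is an admissible block and $w'=0$. This is why Theorem~\ref{thm:main} is stated for nonnegative weights.

\section{The induction}\label{sec:main}

\begin{lemma}\label{lem:bounds}
With the notation of Section~\ref{sec:blocks},
\begin{align}
\mathrm{OPT}(T,w)&\ge L(\rho)+\sum_B \mathrm{OPT}(T[B],w'_B),\label{eq:lower}\\
\mathrm{OPT}_r(T,w)&\le U(\rho)+\sum_B \mathrm{OPT}_{b_B}(T[B],w'_B).\label{eq:upper}
\end{align}
If equality holds in \eqref{eq:lower}, then $c(\sigma,w_\rho)=L(\rho)$ for every optimal arrangement $\sigma$ of $(T,w)$.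
\end{lemma}

\begin{proof}
Let $\sigma$ be optimal for $(T,w)$. By \eqref{eq:split}, $\mathrm{OPT}(T,w)=c(\sigma,w_\rho)+\sum_Bc(\sigma,w'_B)$. The first term is at least $L(\rho)$ by Lemma~\ref{lem:star}(b), which applies because $\rho\ge0$. For a block $B$, replace $\sigma(v)$ by the rank of $\sigma(v)$ among the positions of $B$. This is an arrangement of $T[B]$ in which no distance has grown, and $w'_B\ge0$, so $c(\sigma,w'_B)\ge\mathrm{OPT}(T[B],w'_B)$. This proves \eqref{eq:lower}, and equality forces each of these estimates to be tight.

For \eqref{eq:upper}, place $r$ first. Then place the blocks one after the other, each in consecutive positions, in order of nonincreasing $\rho_B$, with ties broken by increasing depth of the top. Inside $B$ use an optimal parent-respecting arrangement of $(T[B],w'_B)$ with root $b_B$. Call the result $\tau$. A vertex that is not a top follows its parent inside its block. Let $v$ be the top of $B'$ with $p(v)\ne r$, and let $B$ be the block of $p(v)$. Then $\rho_{B'}\le\rho_B$ by Lemma~\ref{lem:blocks}(b), and $b_B$ is a proper ancestor of $v$ and so has smaller depth; hence $B$ precedes $B'$. Thus $\tau$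 is parent-respecting. It lists the non-root vertices by nonincreasing $\rho$, so $c(\tau,w_\rho)=U(\rho)$ by Lemma~\ref{lem:star}(a). Since each block occupies consecutive positions, $c(\tau,w'_B)=\mathrm{OPT}_{b_B}(T[B],w'_B)$. Summing with \eqref{eq:split} gives \eqref{eq:upper}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $n$. For $n=1$ both sides are $0$. Let $n\ge2$. No block contains $r$, so $|B|\le n-1$, and the induction hypothesis applies to $(T[B],w'_B)$ because $w'_B\ge0$. By \eqref{eq:upper}, by Lemma~\ref{lem:UL} together with the induction hypothesis, by $R_{|B|}\le R_n$, and by \eqref{eq:lower},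
\begin{equation}\label{eq:chain}
\begin{aligned}
\mathrm{OPT}_r(T,w)&\le U(\rho)+\sum_B \mathrm{OPT}_{b_B}(T[B],w'_B)\\
&\le R_nL(\rho)+\sum_B R_{|B|}\,\mathrm{OPT}(T[B],w'_B)\\
&\le R_n\Bigl(L(\rho)+\sum_B \mathrm{OPT}(T[B],w'_B)\Bigr)\\
&\le R_n\,\mathrm{OPT}(T,w).
\end{aligned}
\end{equation}
Since $R_n<2$, inequality \eqref{eq:conj} follows, and it is strict when $\mathrm{OPT}(T,w)>0$, which is the case if $n\ge2$ and the weights are positive.
\end{proof}

\section{The cases of equality}\label{sec:equality}

In the language of Section~\ref{sec:traffic}, condition (E2) says that $w=w_f$, where $f$ is the constant $\alpha$, or $n$ is even and $f$ equals $\alpha$ except that $f(x)=\alpha-\delta\in(0,\alpha)$ at one leaf $x\in G_2$. This shape of $f$ makes Lemma~\ref{lem:UL} tight, and (E1) allows an arrangement that makes Lemma~\ref{lem:star}(b) tight.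

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The unit star rooted at its center has ratio $R_n$ by \eqref{eq:star}, so the constant cannot be lowered. Now let $n\ge3$ and $w>0$.

\emph{Sufficiency.} Assume (E1) and (E2), with $w=w_f$ as above. Lemma~\ref{lem:star}(a) gives $\mathrm{OPT}_r(T,w)\ge U(f)$, and $U(f)=R_nL(f)$ by Lemma~\ref{lem:UL}. Order each of $G_1,G_2$ by increasing depth, and move $x$, if present, to the end of $G_2$; parents still precede their children, because $x$ has none. Let $\sigma$ place $G_1$ to the left and $G_2$ to the right of $r$, each in this order going away from $r$. Each path from the root stays in one branch, hence on one side, and moves away from $r$ at every step, so $\sigma$ is outward and $c(\sigma,w)=\sum_uf(u)d_\sigma(u)$ by \eqref{eq:traffic}. The root is in a middle position, so the sorted distances are $\lceil i/2\rceil$. If $f$ is constant, the sum is $L(f)$. Otherwise the one smaller value $f(x)$ is paired with the largest distance $|G_2|=n/2$, and the sum is again $L(f)$. Therefore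
\[
\mathrm{OPT}_r(T,w)\ge U(f)=R_nL(f)=R_n\,c(\sigma,w)\ge R_n\,\mathrm{OPT}(T,w),
\]
and Theorem~\ref{thm:main} gives equality.

\emph{Necessity.} Assume $\mathrm{OPT}_r(T,w)=R_n\mathrm{OPT}(T,w)$. Then all four inequalities in \eqref{eq:chain} are equalities, and $\rho>0$ by Lemma~\ref{lem:blocks}(a). We read off the consequences from the last inequality upward.

The fourth inequality is \eqref{eq:lower}. Fix an optimal arrangement $\sigma$; Lemma~\ref{lem:bounds} gives $c(\sigma,w_\rho)=L(\rho)$, so Lemma~\ref{lem:star}(c) applies with $f=\rho$. As $\sigma$ is outward, every vertex of a branch $D(c)$ lies on the same side of $r$ as $c$. Let $G_1,G_2$ be the vertex sets on the two sides, with $|G_1|\le|G_2|$. They are unions of branches of the required sizes, which is (E1).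

Since $n\ge3$, both $G_1$ and $G_2$ are nonempty. A block lies in one branch, so it misses $r$ and one of the two sets, and $|B|\le n-2$. Hence $R_{|B|}\le R_{n-2}<R_n$, and equality in the third inequality forces $\mathrm{OPT}(T[B],w'_B)=0$ for every block. Every edge has length at least $1$, so $w'_B=0$, and $w=w_\rho$ by \eqref{eq:split}.

With $w'=0$, equality in the second inequality reads $U(\rho)=R_nL(\rho)$. By Lemma~\ref{lem:UL}, either $\rho$ is a constant $\alpha>0$, which is the first alternative of (E2), or $n$ is even and $\rho$ equals a constant $\alpha$ except at a single vertex $x$, where $0<\rho(x)<\alpha$. In the second case a child $y$ of $x$ would have $\rho(y)\le\rho(x)<\alpha$ by Lemma~\ref{lem:blocks}(b) and would be a second exception; so $x$ is a leaf. By Lemma~\ref{lem:star}(c), $d_\sigma(x)\ge d_\sigma(y)$ for all $y\neq r$, so $d_\sigma(x)=|G_2|=n/2$. The vertices of $G_1$ are within distance $|G_1|=n/2-1$ of $r$, and therefore $x\in G_2$. This is the second alternative of (E2), with $\delta=\alpha-\rho(x)$.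
\end{proof}

\begin{remark}
Small cases show the role of each condition.
\begin{itemize}
\item[(i)] The exceptional leaf exists only for even $n$ because only then $R_{n-1}=R_n$. Take stars rooted at the center and $0<s\le1$. With weights $1,1,s$ the ratio is $(1+2+3s)/(1+1+2s)=3/2=R_4$ for every $s$. With weights $1,s$ it is $(1+2s)/(1+s)$, which equals $R_3=3/2$ only for $s=1$.
\item[(ii)] The leaf must be in the larger group. Take the path $x,r,a,b$ rooted at $r$ with $w(a)=2$, $w(b)=1$, $w(x)=1-\delta$ and $0<\delta<1$. Here (E1) forces $G_1=\{x\}$. We have $\mathrm{OPT}=4-\delta$, while $r\,a\,b\,x$ costs $6-3\delta<\frac32(4-\delta)$.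
\item[(iii)] Condition (E2) alone does not suffice: a path rooted at an end with $w(v)=|D(v)|$ has ratio $1$.
\item[(iv)] Positivity of the weights is needed: $Y_0$ has ratio $3/2=R_4$, but it has a single branch, so (E1) fails.
\end{itemize}
\end{remark}

\section{A random arrangement that stretches no edge too much}\label{sec:random}

Theorem~\ref{thm:main} provides, for each weight function, an arrangement adapted to it. Theorem~\ref{thm:random} asks for one distribution that is good for all edges simultaneously, and so for all weights: if $\sigma$ is optimal for $w\ge0$, multiplying its inequalities by $w(v)$ and summing gives $\mathrm{OPT}_r(T,w)\le\mathbb{E}\,c(\tau,w)\le R_n\mathrm{OPT}(T,w)$. Randomness cannot be avoided. For the star with two leaves and $r$ in the middle of $\sigma$, each parent-respecting arrangement stretches one edge from length $1$ to length $2$, while a uniform choice between the two arrangements gives both edges expected length $3/2=R_3$.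

The exchange of quantifiers is von Neumann's minimax theorem: for a real matrix $A$ with finite index sets $I$ and $J$,
\[
\min_\mu\max_\nu\sum_{i\in I,\,j\in J}\mu(i)A(i,j)\nu(j)=\max_\nu\min_\mu\sum_{i\in I,\,j\in J}\mu(i)A(i,j)\nu(j),
\]
where $\mu$ and $\nu$ range over the probability distributions on $I$ and $J$.

\begin{proof}[Proof of Theorem~\ref{thm:random}]
For $n=1$ there is nothing to prove, so let $n\ge2$. Put $\lambda_v=|\sigma(v)-\sigma(p(v))|\ge1$ for $v\ne r$. Let $I$ be the set of parent-respecting arrangements, let $J=V\setminus\{r\}$, and let
\[
A(\tau,v)=\frac{\tau(v)-\tau(p(v))}{\lambda_v}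
\]
be the factor by which $\tau$ stretches the edge above $v$. A distribution $\nu$ on $J$ defines the weights $w^\nu(v)=\nu(v)/\lambda_v\ge0$, some of which may be zero. They satisfy $\sum_vA(\tau,v)\nu(v)=c(\tau,w^\nu)$ for $\tau\in I$, and $c(\sigma,w^\nu)=\sum_v\nu(v)=1$. An average over $\tau$ is smallest when it is concentrated on a cheapest $\tau$, so by Theorem~\ref{thm:main}
\[
\min_\mu\sum_{\tau}\mu(\tau)\,c(\tau,w^\nu)=\mathrm{OPT}_r(T,w^\nu)\le R_n\,\mathrm{OPT}(T,w^\nu)\le R_n\,c(\sigma,w^\nu)=R_n
\]
for every $\nu$. Thus the right side of the minimax identity is at most $R_n$. Let $\mu$ attain the minimum on the left side and let $\tau$ have distribution $\mu$. Taking for $\nu$ the point mass at $v$ gives $\mathbb{E}[A(\tau,v)]\le R_n$, which is the claim.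
\end{proof}

\begin{thebibliography}{1}

\bibitem{mla}
\emph{Minimum Linear Arrangement revisited},
\texttt{https://scale.iti.kit.edu/\_media/resources/theses/ma\_zuendorf.pdf}

\end{thebibliography}
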